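\title{A logarithmic lower bound for projections onto spaces of polynomials with prescribed frequencies}

\begin{abstract}
Let $\Lambda$ be a set of $n$ integers and let $V$ be an $m$-dimensional space of polynomials on the unit circle with frequencies in $\Lambda$. We prove that every projection from $C(\mathbb T)$ onto $V$ has norm at least $\kappa\log\frac{n}{n-m+1}$ with an absolute constant $\kappa>0$, as conjectured in \cite{IBSP}. The bound holds for every operator that fixes $V$ and takes its values in the polynomials with frequencies in $\Lambda$. For arithmetic progressions the asymptotically sharp constant is $4/\pi^2$. On a compact abelian group an estimate of this form holds exactly when the dual group has finite torsion subgroup. The proof combines averaging over translations, a trace bound, and the inequality of McGehee, Pigno and Smith.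
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb T=\mathbb R/2\pi\mathbb Z$, identified with the unit circle by $z=e^{ix}$, and let $C(\mathbb T)$ be the space of continuous complex functions on $\mathbb T$ with the sup norm. Write $e_k(x)=e^{ikx}=z^k$. For a finite set $\Lambda\subset\mathbb Z$ let
\[
H(\Lambda)=\operatorname{span}\{e_\lambda:\lambda\in\Lambda\}\subset C(\mathbb T)
\]
be the space of polynomials with frequencies in $\Lambda$. A \emph{projection} from $C(\mathbb T)$ onto a subspace $V$ is a bounded linear map $P:C(\mathbb T)\to V$ with $Pv=v$ for all $v\in V$. Its norm measures how much is lost when $Pf$ replaces the best approximation to $f$ from $V$: since $f-Pf=(I-P)(f-v)$ for every $v\in V$, we have $\|f-Pf\|_\infty\le(1+\|P\|)\operatorname{dist}(f,V)$.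

How small can $\|P\|$ be when $\#\Lambda=n$ and $V$ is an $m$-dimensional subspace of $H(\Lambda)$? For $m=1$ nothing is lost: if $V$ is spanned by $v$ and $|v|$ attains its maximum at $x_0$, then $Pf=f(x_0)v/v(x_0)$ has norm one. For $m=n$ every projection has norm at least a constant times $\log n$ (Example~\ref{ex:invariant}). The quantity
\[
N=\frac{n}{n-m+1}
\]
increases from $1$ to $n$ as $m$ goes from $1$ to $n$, and the estimate studied in this paper is
\begin{equation}\label{eq:conj}
\|P\|\ge\kappa\log\frac{n}{n-m+1}
\end{equation}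
with an absolute constant $\kappa>0$. As $\|P\|\ge1$, the estimate says nothing while $N$ stays bounded; for instance $N<2$ when $m\le n/2$. Its content lies in the range where the codimension $n-m$ is small compared with $n$, and Example~\ref{ex:invariant} shows how the ratio of $n$ to the codimension enters.

Two cases of \eqref{eq:conj} are known. It holds for all $\Lambda$ when $P$ is \emph{interpolating}, that is, when $Pf$ is the unique $v\in V$ that agrees with $f$ on a fixed set of $m$ points of $\mathbb T$. By a result of Privaloff, it holds for all projections when $\Lambda$ is an arithmetic progression. The general statement is Conjecture~4.6 of \cite{IBSP}: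
\begin{quote}
There is an absolute constant $\kappa>0$ such that \eqref{eq:conj} holds for every $n$, every set $\Lambda$ of $n$ integers, every $1\le m\le n$, every $m$-dimensional subspace $V\subset H(\Lambda)$ and every projection $P$ from $C(\mathbb T)$ onto $V$.
\end{quote}
We prove this conjecture. The one deep tool is the following inequality, in which $\|\cdot\|_1$ is taken with respect to $dx/2\pi$.

\begin{theorem}[McGehee, Pigno and Smith \cite{MPS}]\label{thm:MPS}
There is an absolute constant $c_0>0$ such that for all integers $\lambda_1<\dots<\lambda_n$ and all complex numbers $c_1,\dots,c_n$,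
\[
\Big\|\sum_{k=1}^n c_ke_{\lambda_k}\Big\|_1\ge c_0\sum_{k=1}^n\frac{|c_k|}{k}.
\]
\end{theorem}

Our first result covers more than projections: the operator has to fix $V$, but its range may be all of $H(\Lambda)$.

\begin{theorem}\label{thm:main}
Let $\Lambda$ be a set of $n$ integers, let $V\subset H(\Lambda)$ be a subspace of dimension $m\ge1$, and let $T:C(\mathbb T)\to H(\Lambda)$ be a bounded linear operator with $Tv=v$ for all $v\in V$. Put $M=\|T\|$ and $N=\frac{n}{n-m+1}$. Then
\begin{equation}\label{eq:main}
1+M\ge c_0\big(\log N-4\log(1+M)\big),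
\end{equation}
and consequently $M\ge\kappa\log N$ with $\kappa=\big(\frac2{c_0}+8\big)^{-1}$.
\end{theorem}

Every projection onto $V$ is such an operator $T$, so the conjecture follows. For arithmetic progressions the leading constant can be found exactly.

\begin{theorem}\label{thm:AP}
Let $\Lambda$ be an arithmetic progression of length $n$, let $1\le m\le n$, and put $N=\frac n{n-m+1}$.
\begin{enumerate}
\item[(a)] Every bounded linear operator $T:C(\mathbb T)\to H(\Lambda)$ that is the identity on an $m$-dimensional subspace of $H(\Lambda)$, in particular every projection onto such a subspace, satisfies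
\[
\|T\|\ge\frac4{\pi^2}\big[\log N-\log(2+2\log N)\big]-1 .
\]
\item[(b)] There exist an $m$-dimensional subspace $V\subset H(\Lambda)$ and a projection $P$ from $C(\mathbb T)$ onto $V$ with
\[
\|P\|\le\frac4{\pi^2}\log N+15 .
\]
When $\Lambda=\{0,\dots,n-1\}$, one may take for $P$ the restriction to $C(\mathbb T)$ of the orthogonal projection of $L^2(\mathbb T)$ onto $V$.
\end{enumerate}
\end{theorem}

Thus, for a progression, the infimum of $\|P\|$ over all $m$-dimensional $V\subset H(\Lambda)$ and all projections $P$ onto $V$ equals $\frac4{\pi^2}\log N+O(\log(2+\log N))$ with an absolute implied constant. In particular \eqref{eq:conj} has the correct order for all $n$ and $m$: by part (b), Theorem~\ref{thm:main} and $\|P\|\ge1$, the infimum lies between two absolute multiples of $1+\log N$.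

The question makes sense on any compact abelian group $G$. Let $\Gamma$ be the dual group of $G$, let $H(\Lambda)\subset C(G)$ be the span of the characters in a finite set $\Lambda\subset\Gamma$, and let $\operatorname{tor}(\Gamma)$ be the subgroup of elements of finite order.

\begin{theorem}\label{thm:groups}
For a compact abelian group $G$ with dual group $\Gamma$ the following are equivalent.
\begin{enumerate}
\item[(a)] The torsion subgroup $\operatorname{tor}(\Gamma)$ is finite.
\item[(b)] There is a constant $\kappa(G)>0$ such that $\|T\|\ge\kappa(G)\log\frac n{n-m+1}$ for all $n$, all $\Lambda\subset\Gamma$ with $\#\Lambda=n$, all $1\le m\le n$, all $m$-dimensional subspaces $V\subset H(\Lambda)$, and all bounded linear operators $T:C(G)\to H(\Lambda)$ with $Tv=v$ for $v\in V$.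
\end{enumerate}
If $\tau=\#\operatorname{tor}(\Gamma)<\infty$, one may take $\kappa(G)=\big(\frac2{c_0}+8+\log\tau\big)^{-1}$. In particular the constant $\kappa$ of Theorem~\ref{thm:main} works for every connected $G$.
\end{theorem}

Condition (a) holds if and only if $G$ has finitely many connected components, by the standard fact that $\operatorname{tor}(\Gamma)$ is the dual group of $G/G_0$, where $G_0$ is the component of the identity. We do not use this fact.

All the lower bounds come from one decomposition. The diagonal of the matrix of $T$ splits the polynomial $\sum_{\lambda\in\Lambda}e_\lambda$ as $\mu+R$, where $\mu$ is bounded in $L^1$ by $M$ (Section~\ref{sec:averaging}) and $R$ is bounded in the sup norm by $(n-m)(1+M)$ (Sections~\ref{sec:codim1} and~\ref{sec:trace}). These two bounds hold on every compact abelian group, and we prove them in that generality. What differs from theorem to theorem is the way a lower bound for $\|\mu\|_1$ is extracted from them.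

\section{Preliminaries}\label{sec:prelim}

\subsection*{Compact abelian groups}
Throughout, $G$ is a compact abelian group, written additively, and $\sigma$ is its Haar probability measure; $\|\cdot\|_1$ and $\|\cdot\|_2$ refer to $\sigma$. The dual group $\Gamma$ consists of the characters of $G$, the continuous homomorphisms from $G$ to the unit circle. We write $\Gamma$ additively and denote by $e_\gamma$ the character labeled $\gamma$, so that $e_{\gamma+\gamma'}=e_\gamma e_{\gamma'}$ and $e_0=1$. A reader interested only in Theorems~\ref{thm:main} and~\ref{thm:AP} may take $G=\mathbb T$, $\Gamma=\mathbb Z$, $d\sigma=dx/2\pi$ until Section~\ref{sec:groups}. We use the following textbook facts.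
\begin{enumerate}
\item[(F1)] $\int_Ge_\gamma\,d\sigma=0$ for $\gamma\ne0$. Hence the characters are orthonormal in $L^2(\sigma)$.
\item[(F2)] Finite linear combinations of characters are dense in $C(G)$.
\item[(F3)] The translations $\tau_sf(x)=f(x-s)$ are isometries of $C(G)$, the map $s\mapsto\tau_sf$ is continuous from $G$ to $C(G)$ for each $f$, and $\tau_se_\gamma=\overline{e_\gamma(s)}\,e_\gamma$.
\item[(F4)] For a complex regular Borel measure $\nu$ on $G$ with total variation $\|\nu\|$, put $\hat\nu(\gamma)=\int\overline{e_\gamma}\,d\nu$ and $(f*\nu)(x)=\int f(x-y)\,d\nu(y)$ for $f\in C(G)$. Then $e_\gamma*\nu=\hat\nu(\gamma)e_\gamma$, $\|f*\nu\|_\infty\le\|f\|_\infty\|\nu\|$ and $\|f*\nu\|_1\le\|f\|_1\|\nu\|$. A function $g\in L^1(\sigma)$ is identified with the measure $g\,d\sigma$, of norm $\|g\|_1$.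
\end{enumerate}
For continuous $g$, the operator $f\mapsto f*g$ on $C(G)$ has norm exactly $\|g\|_1$. Indeed, for $\eta>0$ the function $f(y)=\overline{g(-y)}/(|g(-y)|+\eta)$ is continuous with $\|f\|_\infty\le1$, and
\begin{equation}\label{eq:convnorm}
(f*g)(0)=\int_G\frac{|g|^2}{|g|+\eta}\,d\sigma\ge\|g\|_1-\eta .
\end{equation}

\subsection*{Polynomials with few small coefficients}
We use Theorem~\ref{thm:MPS} only through the following consequence.

\begin{lemma}\label{lem:few}
Let $S\subset\mathbb Z$ have $s$ elements, let $p=\sum_{\lambda\in S}c_\lambda e_\lambda$ on $\mathbb T$, and let $\eta>0$, $b\ge0$. If at most $b$ of the coefficients satisfy $|c_\lambda|<\eta$, then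
\[
\|p\|_1\ge c_0\,\eta\log\frac{s+1}{b+1}.
\]
\end{lemma}

\begin{proof}
Order $S$ as $\lambda_1<\dots<\lambda_s$, and let $b'\le\min(b,s)$ be the exact number of coefficients of modulus less than $\eta$. The remaining $s-b'$ coefficients sit at $s-b'$ distinct indices $k\in\{1,\dots,s\}$, and the sum of $1/k$ over such a set is smallest when the set is $\{b'+1,\dots,s\}$. By Theorem~\ref{thm:MPS},
\[
\|p\|_1\ge c_0\eta\sum_{k=b'+1}^s\frac1k\ge c_0\eta\int_{b'+1}^{s+1}\frac{dt}t\ge c_0\eta\log\frac{s+1}{b+1}.\qedhere
\]
\end{proof}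

\section{Averaging over translations}\label{sec:averaging}

In Sections~\ref{sec:averaging}--\ref{sec:trace} we fix a set $\Lambda\subset\Gamma$ with $n$ elements, a subspace $V\subset H(\Lambda)$ of dimension $m\ge1$, and a bounded operator $T:C(G)\to H(\Lambda)$ that fixes $V$. Put $M=\|T\|$; since $V\ne0$, we have $M\ge1$.

The norm of a general operator on $C(G)$ is hard to compute, whereas the norm of a convolution operator is the $L^1$ norm of its kernel. We therefore replace $T$ by a convolution operator of no larger norm. For $\gamma\in\Gamma$ write $Te_\gamma=\sum_{\lambda\in\Lambda}t_{\lambda\gamma}e_\lambda$, let $q_\lambda=t_{\lambda\lambda}$ for $\lambda\in\Lambda$, and define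
\begin{equation}\label{eq:defs}
D_\Lambda=\sum_{\lambda\in\Lambda}e_\lambda,\qquad
\mu=\sum_{\lambda\in\Lambda}q_\lambda e_\lambda,\qquad
R=D_\Lambda-\mu=\sum_{\lambda\in\Lambda}(1-q_\lambda)e_\lambda .
\end{equation}

\begin{lemma}\label{lem:avg}
$\|\mu\|_1\le M$.
\end{lemma}

\begin{proof}
For $f\in C(G)$ put
\[
Qf=\int_G\tau_{-s}T\tau_sf\,d\sigma(s).
\]
By (F3) the integrand takes values in the finite-dimensional space $H(\Lambda)$, has norm at most $M\|f\|_\infty$, and is continuous in $s$, because
\[
\|\tau_{-s}T\tau_sf-\tau_{-t}T\tau_tf\|_\infty\le M\|\tau_sf-\tau_tf\|_\infty+\|(\tau_{-s}-\tau_{-t})T\tau_tf\|_\infty\to0\quad(s\to t).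
\]
So $Q$ is a well-defined linear operator with $\|Q\|\le M$. By (F3) and (F1),
\[
Qe_\gamma=\sum_{\lambda\in\Lambda}t_{\lambda\gamma}\Big(\int_Ge_{\lambda-\gamma}(s)\,d\sigma(s)\Big)e_\lambda=
\begin{cases}q_\gamma e_\gamma,&\gamma\in\Lambda,\\ 0,&\gamma\notin\Lambda.\end{cases}
\]
This is $e_\gamma*\mu$. By (F2), $Qf=f*\mu$ for all $f\in C(G)$, and \eqref{eq:convnorm} gives $\|\mu\|_1=\|Q\|\le M$.
\end{proof}

\begin{example}\label{ex:invariant}
Let $G=\mathbb T$ and suppose that $V=H(\Lambda')$ for a subset $\Lambda'\subset\Lambda$ with $m$ elements. Then $q_\lambda=1$ for $\lambda\in\Lambda'$, so at most $n-m$ coefficients of $\mu$ have modulus less than $1$. Lemmas~\ref{lem:avg} and~\ref{lem:few} give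
\[
M\ge c_0\log\frac{n+1}{n-m+1}.
\]
This is the source of the guess \eqref{eq:conj}: the operator is free to choose $n-m$ coefficients, and this can remove the first $n-m$ terms of the harmonic sum in Theorem~\ref{thm:MPS} but no more. For $m=n$ we get $M\ge c_0\log(n+1)$. In particular every projection onto a space spanned by $m$ exponentials has norm at least $c_0\log(m+1)$.
\end{example}

A general subspace $V$ is not invariant under translations and may contain no character at all. Then $Q$ need not fix $V$, and no single $q_\lambda$ is determined by the hypothesis. The task is to recover, from the dimension of $V$ alone, that all but about $n-m$ of the $q_\lambda$ are close to $1$.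

\section{Codimension one}\label{sec:codim1}

Let $G=\mathbb T$ and $m=n-1$. The operator $A=(I-T)|_{H(\Lambda)}$ maps $H(\Lambda)$ to itself, has norm at most $1+M$, and vanishes on $V$. So it has rank at most one: $Af=\varphi(f)u$ for some $u\in H(\Lambda)$, $u\neq0$, and some linear functional $\varphi$ on $H(\Lambda)$. The diagonal entries of $A$ are
\[
1-q_\lambda=\varphi(e_\lambda)\,\hat u(\lambda).
\]

A first attempt is to use the trace. If $T$ is a projection onto $V$, then $A$ is a projection of rank one and $\sum_\lambda(1-q_\lambda)=\operatorname{tr}A=1$. For an orthogonal projection this would suffice, since then $q_\lambda=\|Te_\lambda\|_2^2\in[0,1]$ and the terms cannot cancel. In general they can: the trace identity is the only algebraic constraint. Indeed, let $\alpha_\lambda$ be any numbers with $\sum_\lambda\alpha_\lambda=1$, and put $\psi(f)=\sum_\lambda\alpha_\lambda\hat f(\lambda)$ and $Pf=f*D_\Lambda-\psi(f)D_\Lambda$. Since $\psi(f*D_\Lambda)=\psi(f)$ and $\psi(D_\Lambda)=1$, we have $\psi(Pf)=0$, so $P$ is a projection onto the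 hyperplane $H(\Lambda)\cap\ker\psi$, and $q_\lambda=1-\alpha_\lambda$. We may thus have $q_\lambda=n-1$ at the largest frequency and $q_\lambda=0$ at all others. The sum in Theorem~\ref{thm:MPS} is then $(n-1)/n<1$. This projection has large norm for a different reason, and the example shows that control of the $q_\lambda$ must involve $M$.

The remedy is to twist the trace by a translation. Since $\tau_{-x}u=\sum_\lambda\hat u(\lambda)e_\lambda(x)e_\lambda$,
\[
R(x)=\sum_{\lambda\in\Lambda}\varphi(e_\lambda)\hat u(\lambda)e_\lambda(x)=\varphi(\tau_{-x}u).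
\]
Translations are isometries, so
\[
|R(x)|\,\|u\|_\infty=\|A\tau_{-x}u\|_\infty\le(1+M)\|u\|_\infty .
\]
Thus $\|R\|_\infty\le1+M$: the twisted sums $\sum_\lambda(1-q_\lambda)e_\lambda(x)$ are bounded for all $x$ at once, and this leaves no room for cancellation. By Parseval's identity $\sum_\lambda|1-q_\lambda|^2=\|R\|_2^2\le(1+M)^2$. Hence at most $4(1+M)^2$ indices have $|1-q_\lambda|>\frac12$, all others have $|q_\lambda|\ge\frac12$, and Lemmas~\ref{lem:avg} and~\ref{lem:few} give
\[
M\ge\frac{c_0}2\log\frac{n+1}{4(1+M)^2+1}.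
\]
If $M\le\log n$, the denominator is $O(\log^2n)$ and the right side is $\frac{c_0}2\log n-O(\log\log n)$. So $M$ is at least a constant times $\log n$ for large $n$, as \eqref{eq:conj} predicts.

\section{The trace bound and the proof of Theorem~\ref{thm:main}}\label{sec:trace}

We return to a general group $G$ and a general codimension. The number $\varphi(\tau_{-x}u)$ above is the trace of the rank-one operator $A\tau_{-x}$, and the bound for it extends to higher rank.

\begin{lemma}\label{lem:linalg}
Let $B$ be a linear operator of rank at most $r$ on a finite-dimensional complex normed space $X$. Then $|\operatorname{tr}B|\le r\|B\|$.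
\end{lemma}

\begin{proof}
The range $W=B(X)$ satisfies $B(W)\subset W$. In a basis of $X$ that extends a basis of $W$, the rows of the matrix of $B$ that belong to basis vectors outside $W$ vanish, so $\operatorname{tr}B=\operatorname{tr}(B|_W)$. The latter is a sum of $\dim W\le r$ eigenvalues of $B$, each of modulus at most $\|B\|$.
\end{proof}

\begin{lemma}\label{lem:trace}
$\|R\|_\infty\le(n-m)(1+M)$.
\end{lemma}

\begin{proof}
Let $A=(I-T)|_{H(\Lambda)}$, an operator on $H(\Lambda)$ with the sup norm. Its kernel contains $V$, so its rank is at most $n-m$, and $\|A\|\le1+M$. Fix $x\in G$. By (F3), $\tau_{-x}$ is an isometry of $H(\Lambda)$ with $\tau_{-x}e_\lambda=e_\lambda(x)e_\lambda$. So $A\tau_{-x}$ has rank at most $n-m$ and norm at most $1+M$, and its diagonal entries in the basis $(e_\lambda)_{\lambda\in\Lambda}$ are $e_\lambda(x)(1-q_\lambda)$. Their sum is $R(x)$, and Lemma~\ref{lem:linalg} applies.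
\end{proof}

The next step of Section~\ref{sec:codim1} now meets an obstacle. The inequality $\|R\|_2^2\le\|R\|_\infty^2$ gives $(n-m)^2(1+M)^2$, which is quadratic in the codimension. It would lead to a lower bound of the form $\log\big(n/(n-m)^2\big)$, which is empty once $n-m\ge\sqrt n$. To keep the codimension to the first power we must use Lemma~\ref{lem:trace} only once, pairing $R$ with an object of small $L^1$ type norm that has the same Fourier coefficients as $R$ on $\Lambda$. Write $R=D_\Lambda-\mu$ in the second factor of $\|R\|_2^2$. The part $\mu$ is controlled by Lemma~\ref{lem:avg}. The part $D_\Lambda$ has large $L^1$ norm, but pairing an element of $H(\Lambda)$ with $D_\Lambda$ is evaluation at $0$, a functional of norm one.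

\begin{lemma}\label{lem:self}
We have $\sum_{\lambda\in\Lambda}|1-q_\lambda|^2\le(n-m)(1+M)^2$. Consequently the number $b$ of $\lambda\in\Lambda$ with $|q_\lambda|<\frac M{1+M}$ satisfies
\begin{equation}\label{eq:b}
b+1\le(n-m+1)(1+M)^4 .
\end{equation}
\end{lemma}

\begin{proof}
By orthonormality of the characters and Lemmas~\ref{lem:avg} and~\ref{lem:trace},
\begin{align*}
\sum_{\lambda\in\Lambda}|1-q_\lambda|^2
&=\sum_{\lambda\in\Lambda}(1-q_\lambda)-\sum_{\lambda\in\Lambda}(1-q_\lambda)\overline{q_\lambda}
=R(0)-\int_GR\,\overline\mu\,d\sigma\\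
&\le\|R\|_\infty\big(1+\|\mu\|_1\big)\le(n-m)(1+M)^2 .
\end{align*}
If $|q_\lambda|<\frac M{1+M}$, then $|1-q_\lambda|>\frac1{1+M}$. Hence $b\,(1+M)^{-2}\le(n-m)(1+M)^2$, that is, $b\le(n-m)(1+M)^4$, and \eqref{eq:b} follows because $(1+M)^4\ge1$.
\end{proof}

The threshold $\frac12$ of Section~\ref{sec:codim1} would also prove the conjecture. The threshold $\frac M{1+M}$ is close to $1$ when $M$ is large, and so it keeps the full constant $c_0$ in \eqref{eq:main}.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $G=\mathbb T$. Apply Lemma~\ref{lem:few} to $\mu$ with $\eta=\frac M{1+M}$, and use Lemma~\ref{lem:avg}: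
\[
M\ge\|\mu\|_1\ge c_0\,\frac M{1+M}\log\frac{n+1}{b+1}.
\]
Dividing by $\frac{M}{1+M}>0$ and inserting \eqref{eq:b}, we obtain
\[
1+M\ge c_0\log\frac{n}{(n-m+1)(1+M)^4}=c_0\big(\log N-4\log(1+M)\big),
\]
which is \eqref{eq:main}. Since $M\ge1$, we have $\log(1+M)\le1+M\le2M$, and therefore
\[
\log N\le\frac{1+M}{c_0}+4\log(1+M)\le\Big(\frac2{c_0}+8\Big)M.\qedhere
\]
\end{proof}

\begin{remark}[the hypotheses]
That $T$ fixes $V$ is used only through $M\ge1$ and the rank bound in Lemma~\ref{lem:trace}. That $T$ takes values in $H(\Lambda)$ is used twice: it confines the kernel of the averaged operator to the $n$ frequencies of $\Lambda$, and it makes $A$ an operator on $H(\Lambda)$. Without it the theorem fails, since $T=I$ has norm one. That $T$ is defined on all of $C(\mathbb T)$ is used in \eqref{eq:convnorm}, where the test functions do not lie in $H(\Lambda)$; on $H(\Lambda)$ alone the identity again has norm one.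
\end{remark}

\begin{remark}[the leading constant]
Inequality \eqref{eq:main} gives $\|T\|\ge c_0\log N-O(\log(2+\log N))$. If $M\le\log N$, then \eqref{eq:main} yields $M\ge c_0\log N-4c_0\log(1+\log N)-1$. If $M>\log N$, then $M>c_0\log N$, because the case $n=1$ of Theorem~\ref{thm:MPS} forces $c_0\le1$.
\end{remark}

\begin{remark}[operators on $L^1$]
Theorem~\ref{thm:main} also holds for $T:L^1(\mathbb T)\to H(\Lambda)$ when $M$ is the operator norm with respect to the $L^1$ norm on both sides. Facts (F2) and (F3) hold with $L^1(\mathbb T)$ in place of $C(\mathbb T)$. Convolution by $\mu$ has norm $\|\mu\|_1$ on $L^1(\mathbb T)$, since the Fej\'er kernels $F_j$ have $\|F_j\|_1=1$ and $F_j*\mu\to\mu$ uniformly. So Lemma~\ref{lem:avg} holds, and Lemma~\ref{lem:trace} holds by the same proof with the $L^1$ norm on $H(\Lambda)$. The rest of the argument uses only these two lemmas and $M\ge 1$.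
\end{remark}

\section{Arithmetic progressions: the lower bound}\label{sec:APlower}

For a progression, $D_\Lambda$ is known pointwise, and Lemmas~\ref{lem:avg} and~\ref{lem:trace} can be used directly, without Theorem~\ref{thm:MPS}.

\subsection*{Reduction to consecutive frequencies}
Let $\Lambda=\{a+dk:0\le k<n\}$ with $d\ge1$, and let $\Lambda^0=\{0,\dots,n-1\}$. The map $Jf(x)=e^{iax}f(dx)$ is an isometry of $C(\mathbb T)$ into itself, because $x\mapsto dx$ maps $\mathbb T$ onto $\mathbb T$. Since $Je_k=e_{a+dk}$, it maps $H(\Lambda^0)$ onto $H(\Lambda)$.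

If $T:C(\mathbb T)\to H(\Lambda)$ fixes $V$, then $J^{-1}TJ$ maps $C(\mathbb T)$ to $H(\Lambda^0)$, fixes the $m$-dimensional space $J^{-1}V$, and has norm at most $\|T\|$. So part (a) of Theorem~\ref{thm:AP} for $\Lambda^0$ implies part (a) for $\Lambda$.

For part (b) we need a way back from $C(\mathbb T)$ to the range of $J$. Let
\[
Sf(x)=\frac1d\sum_{l=0}^{d-1}e^{-2\pi ial/d}f\Big(x+\frac{2\pi l}d\Big).
\]
Then $\|S\|\le1$, and $Se_k=\big(\frac1d\sum_le^{2\pi i(k-a)l/d}\big)e_k$ equals $e_k$ if $k\equiv a\pmod d$ and $0$ otherwise. The range of $J$ is closed and is the closed span of the $e_k$ with $k\equiv a\pmod d$, so $S$ is a projection onto it. If $P_0$ is a projection onto $V_0\subset H(\Lambda^0)$, then $JP_0J^{-1}S$ is a projection onto $JV_0\subset H(\Lambda)$ of norm at most $\|P_0\|$. From now on $\Lambda=\{0,\dots,n-1\}$.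

\subsection*{The Dirichlet kernel near the origin}
Let $D_j=\sum_{k=0}^{j-1}e_k$. Summing the geometric series and using $\frac2\pi y\le\sin y\le y$ on $[0,\frac\pi2]$, we get
\begin{equation}\label{eq:dirichlet}
|D_j(x)|=\Big|\frac{\sin(jx/2)}{\sin(x/2)}\Big|\le\frac\pi{|x|}\qquad(0<|x|\le\pi).
\end{equation}
Write $\log^+y=\max(\log y,0)$.

\begin{lemma}\label{lem:dirichlet}
For $j\ge1$ and $0<\delta\le\pi$,
\[
\frac4{\pi^2}\log\frac{j\delta}{2\pi}\le\int_{|x|\le\delta}|D_j|\,\frac{dx}{2\pi}\le4+\frac4{\pi^2}\log^+\frac{j\delta}{2\pi}.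
\]
\end{lemma}

\begin{proof}
For $0<y\le\frac\pi2$ we have $0\le y-\sin y\le y^3/6$ and $y\sin y\ge2y^2/\pi$, so
\[
0\le\frac1{\sin y}-\frac1y\le\frac{\pi y}{12}\le1 .
\]
Put $U=j\delta/2$ and $I(U)=\int_0^U\frac{|\sin u|}u\,du$. With $y=x/2$ and the substitution $u=jx/2$ we have $\frac1\pi\int_0^\delta\frac{|\sin(jx/2)|}{x/2}\,dx=\frac2\pi I(U)$, and hence
\[
\frac2\pi I(U)\le\int_{|x|\le\delta}|D_j|\,\frac{dx}{2\pi}\le\frac2\pi I(U)+\frac\delta\pi\le\frac2\pi I(U)+1 .
\]
The integral of $|\sin u|$ over each interval $[k\pi,(k+1)\pi]$ is $2$. With $K=\lfloor U/\pi\rfloor$,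
\[
I(U)\ge\sum_{k=0}^{K-1}\frac2{(k+1)\pi}\ge\frac2\pi\log(K+1)\ge\frac2\pi\log\frac U\pi .
\]
Bounding the integrand by $1$ on $[0,\pi]$ and by $\frac{|\sin u|}{k\pi}$ on $[k\pi,(k+1)\pi]$,
\[
I(U)\le\pi+\sum_{1\le k<U/\pi}\frac2{k\pi}\le\pi+\frac2\pi\Big(1+\log^+\frac U\pi\Big).
\]
The constants in the upper bound add up to $1+2+\frac4{\pi^2}<4$.
\end{proof}

So $|D_n|$ has a peak of height $n$ at the origin and decays like $1/|x|$, and each dyadic range of $|x|$ between $1/n$ and $1$ carries about the same mass. Subtracting $R$, which is bounded by $(n-m)(1+M)$, cannot remove the part of $D_n$ above that height. This part lives on $|x|$ smaller than about $1/((n-m)(1+M))$, where the mass is about $\frac4{\pi^2}\log\frac{N}{1+M}$.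

\begin{proof}[Proof of Theorem~\ref{thm:AP}(a)]
Here $D_\Lambda=D_n$, and Lemma~\ref{lem:trace} gives $|\mu|\ge|D_n|-(n-m)(1+M)$ pointwise. Integrate over $|x|\le\delta$, a set of measure $\delta/\pi$. By Lemmas~\ref{lem:avg} and~\ref{lem:dirichlet},
\[
M\ge\int_{|x|\le\delta}|\mu|\,\frac{dx}{2\pi}\ge\frac4{\pi^2}\log\frac{n\delta}{2\pi}-(n-m)(1+M)\frac\delta\pi .
\]
Choose $\delta=\frac\pi{(n-m+1)(1+M)}\le\pi$. Then $\frac{n\delta}{2\pi}=\frac N{2+2M}$ and the last term is less than $1$, so
\[
M\ge\frac4{\pi^2}\big[\log N-\log(2+2M)\big]-1 .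
\]
If $M\le\log N$, then $\log(2+2M)\le\log(2+2\log N)$, and (a) follows. If $M>\log N$, then $M$ exceeds $\frac4{\pi^2}\log N$, which is larger than the right side of (a).
\end{proof}

\section{Arithmetic progressions: a projection of small norm}\label{sec:APupper}

Let $\Lambda=\{0,\dots,n-1\}$ and assume first that $m>n/2$. Put
\[
L=n-m\le m-1,\qquad K=L+1,\qquad t_k=\frac{k+1}{L+1}\quad(0\le k<L),
\]
so that $N=n/K$.

\subsection*{The trapezoidal kernel}
A convolution operator of the right norm is easy to find. The coefficient of $e_j$ in $D_mD_K$ is the number of $l\in\{0,\dots,L\}$ with $0\le j-l\le m-1$. For $j=k<L$ these are $l=0,\dots,k$; for $L\le j<m$ all $l$ qualify; for $j=m+k$ with $0\le k<L$ they are $l=k+1,\dots,L$. Hence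
\begin{equation}\label{eq:trap}
\frac{D_mD_K}K=\sum_{k<L}t_ke_k+\sum_{L\le k<m}e_k+\sum_{k<L}(1-t_k)e_{m+k}.
\end{equation}
To bound its norm, use $|D_K|\le K$ for $|x|\le1/K$ and $|D_mD_K|\le\pi^2/x^2$, from \eqref{eq:dirichlet}, elsewhere. The outer part contributes at most $\frac{\pi^2}K\cdot\frac1\pi\int_{1/K}^\infty x^{-2}\,dx=\pi$. For the inner part apply Lemma~\ref{lem:dirichlet} with $\delta=1/K$ and note that $\frac m{2\pi K}\le N$ and $N\ge1$. Thus
\begin{equation}\label{eq:trapnorm}
\Big\|\frac{D_mD_K}K\Big\|_1\le\frac4{\pi^2}\log N+4+\pi .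
\end{equation}

Convolution with this kernel is not a projection when $L\ge1$, since the $t_k$ lie strictly between $0$ and $1$. Nor can a space spanned by exponentials serve: by Example~\ref{ex:invariant} a projection onto it has norm at least $c_0\log(m+1)$, which is unbounded even when $N$ is bounded. The subspace $V$ must mix frequencies, and \eqref{eq:trap} suggests how. The coefficients at $k$ and $k+m$ add up to $1$, just as the diagonal entries of
\[
\begin{pmatrix}a^2&ab\\ab&b^2\end{pmatrix},\qquad a^2+b^2=1,
\]
the orthogonal projection of $\operatorname{span}\{e_k,e_{k+m}\}$ onto the line through $ae_k+be_{k+m}$. We complete the diagonal operator to a projection by adding off-diagonal entries, and we have to show that they cost only a constant.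

For $L=1$ this is transparent. Then $n=m+1$, $t_0=\frac12$, $a=b=1/\sqrt2$, the space $V$ is spanned by $e_0+e_m,e_1,\dots,e_{m-1}$, and
\[
Pf=f*\frac{D_mD_2}2+\frac12\hat f(0)e_m+\frac12\hat f(m)e_0 .
\]
The two correction terms have total norm at most $1$. For large $L$ the corrections are sums of $L$ terms, and their norm stays bounded only because their coefficients vary slowly.

\begin{lemma}\label{lem:lip}
Let $L\ge1$, and let $g:[0,1]\to\mathbb R$ satisfy $g(0)=g(1)=0$, $|g|\le1$ and $|g(s)-g(t)|\le\ell|s-t|$. Then $\Theta=\sum_{k=0}^{L-1}g\big(\frac{k+1}{L+1}\big)e_k$ satisfies $\|\Theta\|_1\le\pi^{-1/2}\big(1+\frac{\pi\ell}2\big)$.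
\end{lemma}

\begin{proof}
We have $\|\Theta\|_2^2\le L$. Since $g(0)=g(1)=0$,
\[
F:=(e_1-1)\Theta=\sum_{k=0}^L\Big[g\Big(\frac k{L+1}\Big)-g\Big(\frac{k+1}{L+1}\Big)\Big]e_k ,
\]
so $\|F\|_2^2\le(L+1)\frac{\ell^2}{(L+1)^2}=\ell^2\delta$ with $\delta=\frac1{L+1}$. By the Cauchy--Schwarz inequality, $\int_{|x|\le\delta}|\Theta|\frac{dx}{2\pi}\le(\delta/\pi)^{1/2}L^{1/2}\le\pi^{-1/2}$. For $\delta<|x|\le\pi$ we have $|e^{ix}-1|=2|\sin(x/2)|\ge2|x|/\pi$, so $|\Theta|\le\pi|F|/(2|x|)$ and
\[
\int_{\delta<|x|\le\pi}|\Theta|\,\frac{dx}{2\pi}\le\frac\pi2\|F\|_2\Big(\frac1\pi\int_\delta^\infty\frac{dx}{x^2}\Big)^{1/2}\le\frac\pi2\,\ell\,\pi^{-1/2}.\qedhere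
\]
\end{proof}

The choice $a^2=t_k$ would reproduce \eqref{eq:trap} exactly, but the off-diagonal profile $\sqrt{t(1-t)}$ is not Lipschitz at the endpoints, and the lemma would not apply. We take $a=\sin\frac{\pi t}2$ and $b=\cos\frac{\pi t}2$ instead. Then $ab=\frac12\sin\pi t$ is Lipschitz, and the change in the diagonal is again covered by the lemma.

\begin{proof}[Proof of Theorem~\ref{thm:AP}(b)]
\emph{Case $m>n/2$.} For $0\le k<L$ put $a_k=\sin\frac{\pi t_k}2$ and $b_k=\cos\frac{\pi t_k}2$, and let $V\subset H(\Lambda)$ be the span of the $m$ vectors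
\[
a_ke_k+b_ke_{k+m}\quad(0\le k<L),\qquad e_k\quad(L\le k<m).
\]
They are unit vectors in $L^2(\mathbb T)$ with disjoint sets of frequencies, hence orthonormal, and $\dim V=m$. The orthogonal projection onto $V$ is
\[
Pf=\sum_{k<L}\big(a_k\hat f(k)+b_k\hat f(k+m)\big)\big(a_ke_k+b_ke_{k+m}\big)+\sum_{L\le k<m}\hat f(k)e_k .
\]
Expand the product and put
\[
\Phi=\sum_{k<L}a_k^2e_k+\sum_{L\le k<m}e_k+\sum_{k<L}b_k^2e_{k+m},\qquad
\Psi=\sum_{k<L}a_kb_ke_k=\sum_{k<L}\tfrac12\sin(\pi t_k)\,e_k .
\]
The diagonal terms give $f*\Phi$. The terms $a_kb_k\hat f(k)e_{k+m}$ add up to $e_m\cdot(f*\Psi)$, and the terms $a_kb_k\hat f(k+m)e_k$ add up to $e_{-m}\cdot\big(f*(e_m\Psi)\big)$. Multiplication by $e_{\pm m}$ preserves the sup norm and the $L^1$ norm, so (F4) gives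
\[
\|P\|\le\|\Phi\|_1+2\|\Psi\|_1 .
\]
Let $w(t)=\sin^2\frac{\pi t}2-t$ and $W=\sum_{k<L}w(t_k)e_k$. Then $a_k^2=t_k+w(t_k)$ and $b_k^2=1-t_k-w(t_k)$, so by \eqref{eq:trap}
\[
\Phi=\frac{D_mD_K}K+W-e_mW .
\]
If $L=0$, then $\Psi=W=0$. Let $L\ge1$. The function $\frac12\sin\pi t$ satisfies the hypotheses of Lemma~\ref{lem:lip} with $\ell=\frac\pi2$, so $\|\Psi\|_1\le\pi^{-1/2}(1+\frac{\pi^2}4)<2$. The function $w$ vanishes at $0$ and $1$, is a difference of two numbers in $[0,1]$, and has $w'(t)=\frac\pi2\sin\pi t-1\in[-1,1]$. So $\ell=1$ and $\|W\|_1\le\pi^{-1/2}(1+\frac\pi2)<\frac32$. With \eqref{eq:trapnorm},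
\begin{equation}\label{eq:142}
\|P\|\le\frac4{\pi^2}\log N+4+\pi+2\cdot\frac32+2\cdot2\le\frac4{\pi^2}\log N+14.2 .
\end{equation}

\emph{Case $m\le n/2$.} Let $n'=2m-1$. Then $n'\le n$ and $m>n'/2$, so the first case provides $V\subset H(\{0,\dots,n'-1\})\subset H(\Lambda)$ and an orthogonal projection $P$ satisfying \eqref{eq:142} with $N'=\frac{n'}{n'-m+1}=\frac{2m-1}m<2$ in place of $N$. Hence $\|P\|\le\frac4{\pi^2}\log2+14.2<15\le\frac4{\pi^2}\log N+15$.
\end{proof}

\section{Compact abelian groups}\label{sec:groups}

Lemmas~\ref{lem:avg} and~\ref{lem:self} hold on every $G$. What remains is to find a substitute for Lemma~\ref{lem:few}, and to see why none exists when $\Gamma$ has infinite torsion. Both points rest on one construction. For a subgroup $Z\subset\Gamma$ let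
\[
Z^\perp=\{x\in G:e_\gamma(x)=1\text{ for all }\gamma\in Z\},
\]
a closed subgroup of $G$, and let $\omega_Z$ be its Haar probability measure, viewed as a measure on $G$. A standard part of Pontryagin duality says that $e_\gamma$ is identically $1$ on $Z^\perp$ if and only if $\gamma\in Z$. By (F1) applied to the group $Z^\perp$,
\begin{equation}\label{eq:omega}
\widehat{\omega_Z}=1_Z,\qquad\|\omega_Z\|=1 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:groups}, (b)$\Rightarrow$(a)]
Suppose that $\operatorname{tor}(\Gamma)$ is infinite. Any $j$ distinct elements of finite order generate a finite subgroup with at least $j$ elements, so $\Gamma$ has finite subgroups $Z$ of arbitrarily large order. By \eqref{eq:omega}, convolution with $\omega_Z$ fixes $e_\gamma$ for $\gamma\in Z$ and annihilates all other characters. By (F2) it maps $C(G)$ into the closed subspace $H(Z)$, so it is a projection onto $H(Z)$ of norm one. Here $n=m=\#Z$ and $\log\frac n{n-m+1}=\log\#Z$ is unbounded, so (b) fails.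
\end{proof}

Theorem~\ref{thm:MPS} uses the order of $\mathbb Z$, which a group with torsion cannot carry. We discard the torsion by passing to one coset of a torsion-free subgroup, at the price of a factor $\tau$ in the number of frequencies. We then pass from $\mathbb T^d$ to $\mathbb T$ by restricting to closed curves that fill the torus evenly.

\begin{lemma}\label{lem:fewG}
Let $\tau=\#\operatorname{tor}(\Gamma)<\infty$. Let $\Lambda\subset\Gamma$ have $n\ge1$ elements, let $p=\sum_{\lambda\in\Lambda}c_\lambda e_\lambda$, and let $\eta>0$, $b\ge0$. If at most $b$ of the coefficients satisfy $|c_\lambda|<\eta$, then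
\[
\|p\|_1\ge c_0\,\eta\log\frac n{\tau(b+1)}.
\]
\end{lemma}

\begin{proof}
\emph{Step 1: one coset.} By the structure theorem for finitely generated abelian groups, the subgroup generated by $\Lambda$ is $F\oplus Z$ with $F$ finite and $Z\cong\mathbb Z^d$, $d\ge0$. As $F\subset\operatorname{tor}(\Gamma)$, we have $\#F\le\tau$. The cosets $\phi+Z$, $\phi\in F$, cover $\Lambda$, so for some $\phi$ the set $\Lambda'=\Lambda\cap(\phi+Z)$ has $n'\ge n/\tau$ elements. The measure $e_\phi\,\omega_Z$ has norm one, and its Fourier coefficient at $\gamma$ is $\widehat{\omega_Z}(\gamma-\phi)=1_{\phi+Z}(\gamma)$. Hence $p'=p*(e_\phi\,\omega_Z)=\sum_{\lambda\in\Lambda'}c_\lambda e_\lambda$, and $\|p'\|_1\le\|p\|_1$ by (F4). The polynomial $p''=\overline{e_\phi}\,p'$ has $|p''|=|p'|$, the same coefficients, and $n'$ frequencies in $Z$. If $d=0$, then $n'=1$ and $p''$ is a constant, which we regard as a polynomial on $\mathbb T$; Lemma~\ref{lem:few} gives \eqref{eq:nprime} below, and we are done. Let $d\ge1$.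

\emph{Step 2: transfer to $\mathbb T^d$.} Let $\gamma_1,\dots,\gamma_d$ be a basis of $Z$, and define $\theta:G\to\mathbb T^d$ by requiring that the $j$th coordinate $y_j$ of $\theta(x)$ satisfy $e^{iy_j}=e_{\gamma_j}(x)$. For $k\in\mathbb Z^d$ the exponential $e^{ik\cdot y}$ pulls back to the character labeled $k_1\gamma_1+\dots+k_d\gamma_d$, and this label is $0$ only for $k=0$. By (F1), $\int_Gu\circ\theta\,d\sigma=\int_{\mathbb T^d}u$ for every exponential $u$, where $\mathbb T^d$ carries its Haar probability measure; by (F2) on $\mathbb T^d$ the identity extends to all continuous $u$. Now $p''=\rho\circ\theta$ for a polynomial $\rho(y)=\sum_{k\in S}\tilde c_ke^{ik\cdot y}$ with $\#S=n'$, whose coefficients are the $c_\lambda$, $\lambda\in\Lambda'$. Taking $u=|\rho|$ gives $\|p''\|_1=\|\rho\|_{L^1(\mathbb T^d)}$.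

\emph{Step 3: transfer to $\mathbb T$.} For an integer $r\ge1$ and $u\in C(\mathbb T^d)$ let $u_r(x)=u(x,rx,\dots,r^{d-1}x)$. If $u(y)=e^{ik\cdot y}$, then $u_r=e_{\beta_k(r)}$ with $\beta_k(r)=k_1+k_2r+\dots+k_dr^{d-1}$. For $k\ne0$ this is a nonzero polynomial in $r$, so $\beta_k(r)\ne0$ for all large $r$. This has two consequences. First, as $\beta_k-\beta_{k'}=\beta_{k-k'}$, the frequencies $\beta_k(r)$, $k\in S$, are distinct for large $r$; then $\rho_r$ has $n'$ frequencies and the same coefficients as $\rho$, at most $b$ of them of modulus less than $\eta$. Second, $\int_{\mathbb T}u_r\frac{dx}{2\pi}\to\int_{\mathbb T^d}u$ as $r\to\infty$ for every exponential $u$. Both sides are bounded by $\|u\|_\infty$, so by (F2) the limit holds for all continuous $u$, and $u=|\rho|$ gives $\|\rho_r\|_1\to\|\rho\|_{L^1(\mathbb T^d)}$. Applying Lemma~\ref{lem:few} to $\rho_r$ and letting $r\to\infty$, we obtain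
\begin{equation}\label{eq:nprime}
\|p\|_1\ge\|p''\|_1\ge c_0\eta\log\frac{n'+1}{b+1}\ge c_0\eta\log\frac n{\tau(b+1)},
\end{equation}
as claimed.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:groups}, (a)$\Rightarrow$(b)]
Let $\mu$, $M$, $N$ and $b$ be as in Sections~\ref{sec:averaging} and~\ref{sec:trace}. Lemma~\ref{lem:avg}, Lemma~\ref{lem:fewG} with $\eta=\frac M{1+M}$, and \eqref{eq:b} give
\[
1+M\ge c_0\log\frac n{\tau(b+1)}\ge c_0\big(\log N-\log\tau-4\log(1+M)\big).
\]
Since $M\ge1$, we have $\log(1+M)\le1+M\le2M$ and $\log\tau\le M\log\tau$, so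
\[
\log N\le\frac{1+M}{c_0}+4\log(1+M)+\log\tau\le\Big(\frac2{c_0}+8+\log\tau\Big)M .
\]
Finally let $G$ be connected and let $\gamma\in\Gamma$ have finite order $j$. Then $e_\gamma(G)$ is a connected subset of the $j$th roots of unity that contains $1$, so $\gamma=0$. Thus $\tau=1$ and $\kappa(G)=\kappa$.
\end{proof}

\begin{remark}
The dependence on $\tau$ has the right order. If $2\le\tau<\infty$, the norm-one projection onto $H(Z)$ with $Z=\operatorname{tor}(\Gamma)$ has $n=m=\tau$, so every admissible constant satisfies $\kappa(G)\le1/\log\tau$.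
\end{remark}

\begin{thebibliography}{9}

\bibitem{MPS}
O. C. McGehee, L. Pigno, B. Smith,
\emph{Hardy's inequality and the $L^1$ norm of exponential sums},
Ann. of Math. 113 (1981), 613--618.

\bibitem{IBSP}
\emph{On interpolation by and Banach spaces of polynomials},
\texttt{http://shell.cas.usf.edu/\allowbreak\textasciitilde{}shekhtma/\allowbreak PDF\%20files/\allowbreak Hungary,\%20interpolation\allowbreak\%20by\%20and\%20in12.pdf}

\end{thebibliography}
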